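# Composition operators on the unit ball: how much weight must the target space carry?

## 1. The unit disc, where composition costs no weight

Let $B^n=\{z\in\mathbb C^n:|z|<1\}$, let $H(B^n)$ be the space of holomorphic functions on $B^n$, let $dV$ be normalized volume on $B^n$ and $d\sigma$ normalized surface measure on $\partial B^n$. For $\beta>-1$ write $dV_\beta=(1-|z|^2)^\beta\,dV$. For $0<p<\infty$ we consider:

- for $\alpha>-1$, the **weighted Bergman space** $A^p_\alpha(B^n)$ of all $f\in H(B^n)$ with $\|f\|^p_{A^p_\alpha}=\int_{B^n}|f|^p\,dV_\alpha<\infty$;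
- the **Hardy space** $H^p(B^n)$ of all $g\in H(B^n)$ with $\|g\|_{H^p}^p=\sup_{0<r<1}\int_{\partial B^n}|g(r\zeta)|^p\,d\sigma(\zeta)<\infty$. By convention $A^p_{-1}=H^p$.

For a holomorphic map $\varphi:B^n\to B^n$ the **composition operator** is $C_\varphi f=f\circ\varphi$. Throughout,
$$\Lambda=\frac{1+|\varphi(0)|}{1-|\varphi(0)|}.$$
Polar coordinates read $\int_{B^n}v\,dV=\int_0^1 2n\,r^{2n-1}\int_{\partial B^n}v(r\zeta)\,d\sigma(\zeta)\,dr$.

We ask for which $\beta\ge-1$ every $C_\varphi$ maps $A^p_\alpha(B^n)$ boundedly into $A^p_\beta(B^n)$. A larger $\beta$ means a larger target space, so we want $\beta$ small. In one variable there is a complete answer.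

**Proposition 1.** Let $n=1$, $\alpha\ge-1$, $0<p<\infty$. Every $C_\varphi$ is bounded on $A^p_\alpha(B^1)$. If $-1\le\beta<\alpha$, then the identity map already fails: $A^p_\alpha(B^1)$ does not embed boundedly in $A^p_\beta(B^1)$.

*Proof.* **Step 1: the case $\varphi(0)=0$.** We compare circle means. Fix $0<r<1$ and let $h$ be the Poisson integral, on $|z|\le r$, of the values of $|f|^p$ on $|z|=r$. Since $|f|^p$ is subharmonic, $|f|^p\le h$ on $|z|\le r$. By the Schwarz lemma $|\varphi(z)|\le|z|$, so $h\circ\varphi$ is defined and continuous on $|z|\le r$. It is harmonic inside, because $h$ is locally the real part of a holomorphic function. By the mean value property,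
$$\int|f(\varphi(r\zeta))|^p\,d\sigma\le\int h(\varphi(r\zeta))\,d\sigma=h(\varphi(0))=h(0)=\int|f(r\zeta)|^p\,d\sigma .$$
Taking the supremum over $r$, or integrating against $2r(1-r^2)^\alpha dr$, gives $\|C_\varphi f\|\le\|f\|$.

**Step 2: the disc automorphisms.** We move $\varphi(0)$ to $0$. Put $\varphi_a(z)=\frac{a-z}{1-\bar az}$. This is an involution with $\varphi_a(0)=a$,
$$|\varphi_a'(z)|=\frac{1-|a|^2}{|1-\bar az|^2},\qquad 1-|\varphi_a(z)|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\bar az|^2}.$$
For $\alpha>-1$, the change of variables $z=\varphi_a(u)$ gives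
$$\int|f\circ\varphi_a|^p\,dV_\alpha=\int|f(u)|^p\Big(\frac{1-|a|^2}{|1-\bar au|^2}\Big)^{2+\alpha}dV_\alpha(u)\le\Big(\frac{1+|a|}{1-|a|}\Big)^{2+\alpha}\|f\|^p .$$
For $\alpha=-1$ put $f_\rho(z)=f(\rho z)$ with $\rho<1$. Then $f_\rho\circ\varphi_a$ is holomorphic near the closed disc, its means over $|z|=r$ increase with $r$, and changing variables on the circle bounds the mean at $r=1$ by $\frac{1+|a|}{1-|a|}\|f\|_{H^p}^p$. Let $\rho\to1$ with $r<1$ fixed. So $C_{\varphi_a}$ is bounded.

**Step 3: general $\varphi$.** With $a=\varphi(0)$ and $\psi=\varphi_a\circ\varphi$ we have $\psi(0)=0$ and $f\circ\varphi=(f\circ\varphi_a)\circ\psi$. Combine Steps 1 and 2.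

**Step 4: the identity map excludes $\beta<\alpha$.** The computation works in every dimension, so we do it on $B^n$. Take $f=z_1^k$. The common factor $\int|\zeta_1|^{kp}d\sigma$ cancels in the quotient $\|f\|^p_{A^p_\beta}/\|f\|^p_{A^p_\alpha}$. For $\alpha>-1$ the radial factor of $\|f\|^p_{A^p_\alpha}$ is $\int_0^12n\,r^{2n-1+kp}(1-r^2)^\alpha dr=n\,\mathrm B(n+\tfrac{kp}2,\alpha+1)$, which is comparable to $k^{-\alpha-1}$ as $k\to\infty$. For index $-1$ the radial factor is $1=k^0$, in accordance with the same formula. The quotient is therefore comparable to $k^{\alpha-\beta}$, which is unbounded when $\beta<\alpha$. $\square$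

So for $n=1$ the exact answer is $\beta\ge\alpha$. What changes when $n\ge2$?

## 2. Several variables: the harmonic majorant breaks, and the target gets larger

Step 1 used that $h\circ\varphi$ is harmonic when $h$ is. In several variables this is false, and so is the inequality it was meant to give. On $B^2$ let $h(w)=|w_1|^2-|w_2|^2$, which is harmonic, and $\varphi(z)=(z_1,0)$. Then $h\circ\varphi=|z_1|^2$ has mean $r^2/2$ over $|z|=r$, while $h(\varphi(0))=0$. Composition with holomorphic maps preserves *pluri*harmonic functions, but the harmonic majorant of $|f|^p$ on a ball is in general not pluriharmonic.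

No other argument can rescue the conclusion: the map $\varphi(z_1,z_2)=(2z_1z_2,0)$ induces an unbounded operator on $H^p(B^2)$. (This is also a case of Theorem B below: $n=2$, $\alpha=\beta=-1$.) What is true is the following known result. It motivates the question, and we do not use it in the proofs.

**Theorem 0.** Let $\alpha\ge-1$, $0<p<\infty$. For every holomorphic $\varphi:B^n\to B^n$, $C_\varphi$ maps $A^p_\alpha(B^n)$ boundedly into $A^p_{n+\alpha-1}(B^n)$, and $\|C_\varphi\|$ is bounded by a constant independent of $\varphi$ times a power of $\Lambda$.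

For $n=1$ the target is $A^p_\alpha$, and the identity map shows that it cannot be improved. For $n\ge2$ the identity excludes only $\beta<\alpha$. The problem is whether the target is sharp in the following sense: is there a single $\varphi$ such that for every $\epsilon$ with $0<\epsilon\le n+\alpha$, $C_\varphi$ fails to map $A^p_\alpha(B^n)$ boundedly into $A^p_{\alpha+n-1-\epsilon}(B^n)$?

The answer is no. Let $n\ge2$, $\alpha\ge-1$, $0<p<\infty$, put $q=n+1+\alpha\ge n\ge 2$, and let $s=s(n,\alpha)>0$ be the positive root of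
$$s(s+n)=q(q-1)=(n+\alpha)(n+1+\alpha),\qquad \varepsilon_0:=n+\alpha-s .$$
At $s=n+\alpha$ the left side would be $(n+\alpha)(2n+\alpha)>(n+\alpha)(n+1+\alpha)$, so $0<s<n+\alpha$ and $0<\varepsilon_0<n+\alpha$. Solving the quadratic, with $4q(q-1)=(2q-1)^2-1$, and subtracting $s(s+n)=(n+\alpha)(n+1+\alpha)$ from the value at $n+\alpha$, which gives $(n+\alpha)(n-1)=\varepsilon_0(2n+\alpha+s)$, we get
$$\varepsilon_0=\frac{3n+2\alpha-\sqrt{(2n+2\alpha+1)^2+n^2-1}}2=\frac{(n+\alpha)(n-1)}{2n+\alpha+s}>\frac{(n+\alpha)(n-1)}{3n+2\alpha}.$$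

**Theorem A.** If $\beta>s-1$ (that is, $\beta=\alpha+n-1-\epsilon$ with $\epsilon<\varepsilon_0$), then for every holomorphic $\varphi:B^n\to B^n$ the operator $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded, with $\|C_\varphi\|^p\le C(n,\alpha,\beta)\,\Lambda^{n+1+\alpha}$. Consequently no $\varphi$ with the property in the problem exists.

**Corollary.** For $\beta>s-1$, in particular for $\beta=\alpha+n-1$, every $C_\varphi:A^p_\alpha\to A^p_\beta$ is compact.

**Theorem B.** Let $\varphi(z)=(n^{n/2}z_1\cdots z_n,0,\dots,0)$. If $-1\le\beta<\alpha+\frac{n-1}2$, then $C_\varphi$ does not map $A^p_\alpha$ boundedly into $A^p_\beta$.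

**Theorem C.** There is $s_*=s_*(n,\alpha)$ with $0<s_*<s$ such that Theorem A holds for all $\beta>s_*-1$.

Put $\beta_c=\inf\{\beta>-1:\text{every }C_\varphi:A^p_\alpha\to A^p_\beta\text{ is bounded}\}$. Theorems B and C give
$$\alpha+\tfrac{n-1}2\le\beta_c<s-1<\alpha+n-1 .$$
Moreover $s=\frac12\big(-n+\sqrt{(2q-1)^2+n^2-1}\big)$, and the root differs from $2q-1$ by a quantity tending to $0$ as $\alpha\to\infty$. So $s-\big(\alpha+\frac{n+1}2\big)\to0$, that is, $s-1-\alpha\to\frac{n-1}2$. The two bounds are thus asymptotically sharp: $\beta_c-\alpha\to\frac{n-1}2$ as $\alpha\to\infty$. The exact value of $\beta_c$ is not determined here.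

Two sizes to keep in mind. For $n=2$, $\alpha=-1$ (the Hardy space) we have $q=2$, $s=\sqrt3-1$, and $-\frac12\le\beta_c<\sqrt3-2\approx-0.268$, where Theorem 0 gives $\beta=0$. For $n=2$, $\alpha=0$ we have $s=\sqrt7-1$, and $\frac12\le\beta_c<\sqrt7-2\approx0.646$, where Theorem 0 gives $\beta=1$.

## 3. Reduction to functions with positive real part

The disc proof broke because $|f|^p$ has no pluriharmonic majorant. We now bound $|f|^p$ by an average of *powers* of positive pluriharmonic functions, which do behave well under composition.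

**Automorphisms of the ball.** For $a\in B^n$, $a\ne0$, let $P$ be the orthogonal projection onto $\mathbb Ca$, $Q=I-P$, and
$$\varphi_a(z)=\frac{a-Pz-\sqrt{1-|a|^2}\,Qz}{1-\langle z,a\rangle},\qquad \varphi_0(z)=-z .$$
From Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*, §2.2, we use the following facts. The map $\varphi_a$ is an involutive automorphism of $B^n$, holomorphic near $\overline{B^n}$, with $\varphi_a(0)=a$. Moreover
$$1-|\varphi_a(z)|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\langle z,a\rangle|^2},\qquad 1-\langle\varphi_a(z),\varphi_a(\eta)\rangle=\frac{(1-|a|^2)(1-\langle z,\eta\rangle)}{(1-\langle z,a\rangle)(1-\langle a,\eta\rangle)}, \tag{1}$$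
and the real Jacobian of $\varphi_a$ at $z$ is $\big(\frac{1-|a|^2}{|1-\langle z,a\rangle|^2}\big)^{n+1}$. An automorphism fixing $0$ is unitary.

**The kernel.** For $w\in B^n$, $u\in\overline{B^n}$ put $K(w,u)=\frac{1-|w|^2}{|1-\langle w,u\rangle|^2}$. For $n=1$ and $|u|=1$ this is the Poisson kernel of the disc.

**Proposition 2.** Let $n\ge 2$, $\alpha\ge-1$, $q=n+1+\alpha$. Suppose $\gamma>0$ and $C_0<\infty$ are such that
$$\int_{\partial B^n}(\operatorname{Re}F(r\zeta))^q\,d\sigma(\zeta)\le C_0\,(\operatorname{Re}F(0))^q(1-r^2)^{-\gamma}\qquad(0\le r<1) \tag{2}$$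
for every holomorphic $F$ on $B^n$ with $\operatorname{Re}F>0$. Then for every $\beta>\gamma-1$ and every $\varphi$, $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded, with $\|C_\varphi\|^p\le C\Lambda^q$ and $C$ depending only on $n,\alpha,\beta,\gamma,C_0$.

*Proof.* **Step 1: after composition, the kernel has a pluriharmonic majorant.** Since $|\langle w,u\rangle|\le|w|$, putting $w=\varphi(z)$ gives
$$K(\varphi(z),u)\le\frac{1-|\langle\varphi(z),u\rangle|^2}{|1-\langle\varphi(z),u\rangle|^2}=\operatorname{Re}F_u(z),\qquad F_u=\frac{1+\langle\varphi,u\rangle}{1-\langle\varphi,u\rangle}. \tag{3}$$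
The function $F_u$ is holomorphic in $z$ because $|\langle\varphi,u\rangle|<1$, it has positive real part, and $\operatorname{Re}F_u(0)\le\Lambda$.

**Step 2: integrate the majorant.** By (2) and polar coordinates, for every $u\in\overline{B^n}$,
$$\int_{B^n}(\operatorname{Re}F_u)^q\,dV_\beta\le C_0\Lambda^q\int_0^12n\,r^{2n-1}(1-r^2)^{\beta-\gamma}\,dr=:C_1\Lambda^q<\infty, \tag{4}$$
because $\beta-\gamma>-1$.

**Step 3: the case $\alpha>-1$.** We bound $|f(w)|^p$ by a $K^q$-average. Let $c_\alpha V_\alpha(B^n)=1$. The function $|f\circ\varphi_w|^p$ is subharmonic with value $|f(w)|^p$ at $0$. Hence $|f(w)|^p\le c_\alpha\int|f\circ\varphi_w|^p\,dV_\alpha$. Substituting $\varphi_w(u)$ for the variable, the Jacobian contributes exponent $n+1$ and the weight contributes exponent $\alpha$ by (1), so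
$$|f(w)|^p\le c_\alpha\int_{B^n}|f(u)|^pK(w,u)^{n+1+\alpha}\,dV_\alpha(u). \tag{5}$$
Put $w=\varphi(z)$, integrate against $dV_\beta(z)$, exchange integrals (Tonelli), and use (3) and (4):
$$\|f\circ\varphi\|^p_{A^p_\beta}\le c_\alpha\int|f(u)|^p\Big(\int(\operatorname{Re}F_u)^q\,dV_\beta\Big)dV_\alpha(u)\le c_\alpha C_1\Lambda^q\|f\|^p_{A^p_\alpha}.$$

**Step 4: the case $\alpha=-1$, $q=n$.** For $f\in H^p$ and $\rho<1$ let $f_\rho(z)=f(\rho z)$. Then $f_\rho\circ\varphi_w$ is holomorphic near $\overline{B^n}$. The sub-mean value property on the unit sphere and the change of variables on the sphere (Rudin, §3.3) give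
$$|f_\rho(w)|^p\le\int_{\partial B^n}|f_\rho\circ\varphi_w|^p\,d\sigma=\int_{\partial B^n}|f_\rho(\zeta)|^pK(w,\zeta)^n\,d\sigma(\zeta). \tag{6}$$
As in Step 3, $\int|f_\rho\circ\varphi|^p\,dV_\beta\le C_1\Lambda^n\|f\|^p_{H^p}$. Let $\rho\to1$ and use Fatou's lemma. $\square$

The whole question has become: how small can the growth exponent $\gamma$ in (2) be?

## 4. Supremum times mean gives exactly the exponent $n+\alpha$

There is an obvious way to bound $\int u^q\,d\sigma$ for $u=\operatorname{Re}F>0$. On each slice $\lambda\mapsto u(\lambda\xi)$, $|\xi|=1$, $u$ is a positive harmonic function on the disc, so Harnack's inequality gives $u(r\zeta)\le\frac{1+r}{1-r}u(0)$. Also $\int u(r\zeta)\,d\sigma=u(0)$. Hence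
$$\int u(r\zeta)^q\,d\sigma\le\Big(\frac{1+r}{1-r}u(0)\Big)^{q-1}u(0)\le4^{q-1}u(0)^q(1-r^2)^{-(q-1)},$$
where the last step uses $\frac{1+r}{1-r}=\frac{(1+r)^2}{1-r^2}$. So (2) holds with $\gamma=q-1=n+\alpha$, and Proposition 2 gives boundedness for $\beta>n+\alpha-1$. That stops exactly at the exponent of Theorem 0. To answer the problem we need some $\gamma<q-1$.

On the disc this is impossible. Let $u=\operatorname{Re}\frac{1+z}{1-z}=\frac{1-|z|^2}{|1-z|^2}$. For $|\theta|\le1-r$ we have $|1-re^{i\theta}|\le(1-r)+|\theta|\le2(1-r)$, so $u(re^{i\theta})\ge\frac1{4(1-r)}$ on a set of normalized measure $\frac{1-r}\pi$. Thus $\int u(r\zeta)^q\,d\sigma\ge\frac{4^{-q}}\pi(1-r)^{1-q}$.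

So whatever we do must use $n\ge2$. The estimate above combines two bounds (Harnack on slices, and the mean of $u$), neither of which sees the dimension. We replace them by one bound that does. At *every* point, and in coordinates centered at that point, the Schwarz–Pick lemma bounds the gradient of $F$ by $2u$. This is a second-order differential inequality for $u^q$ with respect to the Laplacian of the ball's own geometry, and the sphere mean of $u^q$ then satisfies an ordinary differential inequality in which $n$ appears.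

## 5. The invariant Laplacian and the invariant gradient

Let $\Delta=4\sum_j\partial_j\bar\partial_j$ be the ordinary Laplacian on $\mathbb C^n$.

**Definition (invariant Laplacian).** $\tilde\Delta u(a)=\Delta(u\circ\varphi_a)(0)$ for $u\in C^2(B^n)$, $a\in B^n$.

**Definition (invariant gradient).** $|\tilde\nabla F|(a)=|\nabla(F\circ\varphi_a)(0)|$ for $F$ holomorphic, where $|\nabla G|^2=\sum_j|\partial_jG|^2$.

**Invariance.** If $\psi$ is an automorphism of $B^n$, then $U=\varphi_{\psi(a)}\circ\psi\circ\varphi_a$ fixes $0$, so it is unitary, and $\psi\circ\varphi_a=\varphi_{\psi(a)}\circ U$. Since $\Delta$ and $|\nabla\cdot|$ at $0$ do not change under composition with $U$,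
$$\tilde\Delta(u\circ\psi)=(\tilde\Delta u)\circ\psi,\qquad|\tilde\nabla(F\circ\psi)|=|\tilde\nabla F|\circ\psi .$$

**Formula in coordinates** (Rudin, Thm 4.1.3).
$$\tilde\Delta u=4(1-|z|^2)\sum_{j,k}(\delta_{jk}-z_j\bar z_k)\,\partial_j\bar\partial_ku . \tag{7}$$
To check it, expand $\varphi_a$ at $0$ for $a\ne0$. Its linear part is $-Pz-\sqrt{1-|a|^2}\,Qz+\langle z,a\rangle a$, and $\langle z,a\rangle a=|a|^2Pz$, so the derivative at $0$ is $A=-\big((1-|a|^2)P+\sqrt{1-|a|^2}\,Q\big)$. By the chain rule $\Delta(u\circ\varphi_a)(0)=4\sum_{j,k}(AA^*)_{jk}\,\partial_j\bar\partial_ku(a)$. Finally $AA^*=(1-|a|^2)^2P+(1-|a|^2)Q=(1-|a|^2)(I-|a|^2P)$, with $(|a|^2P)_{jk}=a_j\bar a_k$. For $a=0$ the formula is clear.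

For $F$ holomorphic, $\Delta|G|^2=4|\nabla G|^2$ with $G=F\circ\varphi_a$ gives $\tilde\Delta|F|^2=4|\tilde\nabla F|^2$. So by (7)
$$|\tilde\nabla F|^2=(1-|z|^2)\Big(\sum_j|\partial_jF|^2-\Big|\sum_jz_j\partial_jF\Big|^2\Big). \tag{8}$$
For example, $|\tilde\nabla z_1|^2=(1-|z|^2)(1-|z_1|^2)$.

**Radial functions.** If $M(z)=y(t)$ with $t=|z|^2$, then $\partial_j\bar\partial_kM=y''\bar z_jz_k+y'\delta_{jk}$, and (7) becomes
$$\tilde\Delta M=4(1-t)\big[t(1-t)y''+(n-t)y'\big]. \tag{9}$$
For example, $\tilde\Delta|z|^2=4(1-|z|^2)(n-|z|^2)$. Take $y=(1-t)^{-s}$: then (9) gives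
$$\tilde\Delta(1-|z|^2)^{-s}=4s(n+st)(1-t)^{-s}=\big(4s(s+n)-4s^2(1-t)\big)(1-t)^{-s}.$$
So near the boundary, growth of order $s$ corresponds to the eigenvalue $4s(s+n)$. This function is a little smaller than an exact solution requires: $\tilde\Delta Y\le4s(s+n)Y$, and a comparison from above needs $\ge$. We therefore construct an exact eigenfunction with the same growth.

## 6. Spherical means of $u^q$ grow at most like $(1-r^2)^{-s}$

**Lemma 3.** For $s>0$ the function
$$\Phi_s(z)=(1-|z|^2)^{-s}\int_{\partial B^n}|1-\langle z,\zeta\rangle|^{2s}\,d\sigma(\zeta)$$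
is smooth, positive and radial, $\Phi_s(0)=1$, $\Phi_s(z)\le4^s(1-|z|^2)^{-s}$, and $\tilde\Delta\Phi_s=4s(s+n)\Phi_s$.

*Proof.* On compact subsets of $B^n$ the quantity $\operatorname{Re}(1-\langle z,\zeta\rangle)$ is bounded below, so $\Phi_s$ is smooth. It is radial because $\sigma$ is rotation invariant, and $|1-\langle z,\zeta\rangle|\le2$ gives the bound. For the eigenvalue, let $b=-s$ and $k_\zeta(z)=K(z,\zeta)^b$, so that $\Phi_s=\int k_\zeta\,d\sigma(\zeta)$. Fix $a\in B^n$ and write $\zeta=\varphi_a(\eta)$ with $|\eta|=1$. By (1),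
$$K(\varphi_a(z),\zeta)=\frac{(1-|a|^2)(1-|z|^2)}{|1-\langle z,a\rangle|^2}\cdot\frac{|1-\langle z,a\rangle|^2|1-\langle a,\eta\rangle|^2}{(1-|a|^2)^2|1-\langle z,\eta\rangle|^2}=\frac{K(z,\eta)}{K(a,\eta)} .$$
At $z=0$ this says $K(a,\zeta)=1/K(a,\eta)$. Hence $k_\zeta\circ\varphi_a=k_\zeta(a)\,k_\eta$ and $\tilde\Delta k_\zeta(a)=k_\zeta(a)\,\Delta k_\eta(0)$. Near $0$,
$$k_\eta(z)=(1-b|z|^2+\cdots)\,(1+b\langle z,\eta\rangle+\cdots)\,(1+b\overline{\langle z,\eta\rangle}+\cdots).$$
Its part of bidegree $(1,1)$ in $(z,\bar z)$ is $b^2|\langle z,\eta\rangle|^2-b|z|^2$, so $\Delta k_\eta(0)=4(b^2-nb)=4s(s+n)$. Integrate $\tilde\Delta k_\zeta=4s(s+n)k_\zeta$ in $\zeta$. $\square$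

**Lemma 4.** Let $M$ be smooth, real and radial on $B^n$ with $\tilde\Delta M\le4\lambda M$, where $\lambda=s(s+n)$, $s>0$. Then $M\le M(0)\Phi_s$.

*Proof.* **Step 1: put (9) in divergence form.** Write $M=y(t)$, $\Phi_s=Y(t)$, $t\in(0,1)$, and let $P(t)=t^n(1-t)^{1-n}$. Then
$$\frac{P'}P=\frac nt+\frac{n-1}{1-t}=\frac{n-t}{t(1-t)},$$
so (9) reads $\tilde\Delta M=4t(1-t)^2\,(Py')'/P$. With $w(t)=t^{n-1}(1-t)^{-n-1}$ the hypothesis becomes $(Py')'\le\lambda wy$, and $(PY')'=\lambda wY$.

**Step 2: the Wronskian decreases.** Let $W=P(y'Y-yY')$. Then $W'=(Py')'Y-y(PY')'\le\lambda wyY-\lambda wyY=0$, using $Y>0$.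

**Step 3: the Wronskian starts at $0$.** As a function of $r=\sqrt t$, a smooth radial function has $r$-derivative $O(r)$ at $0$, and this derivative equals $2ry'$. So $y'$ and $Y'$ are bounded near $t=0$, while $P(0^+)=0$. Hence $W(0^+)=0$ and $W\le0$.

**Step 4: conclude.** $(y/Y)'=W/(PY^2)\le0$, so $y/Y\le y(0)/Y(0)=M(0)$. $\square$

**Proposition 5.** Let $F$ be holomorphic on $B^n$ with $u=\operatorname{Re}F>0$, let $q>1$ and $s>0$ with $s(s+n)=q(q-1)$. Then for $0\le r<1$
$$\int_{\partial B^n}u(r\zeta)^q\,d\sigma(\zeta)\le4^s\,u(0)^q(1-r^2)^{-s}.$$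

*Proof.* **Step 1: Schwarz–Pick bounds the invariant gradient.** If $g$ maps the disc holomorphically into $\{\operatorname{Re}>0\}$, apply the Schwarz lemma to $\frac{g-g(0)}{g+\overline{g(0)}}$, whose derivative at $0$ is $\frac{g'(0)}{2\operatorname{Re}g(0)}$. This gives $|g'(0)|\le2\operatorname{Re}g(0)$. For $G:B^n\to\{\operatorname{Re}>0\}$ with $\nabla G(0)\ne0$, use $g(\lambda)=G(\lambda\xi)$ with $\xi=\overline{\nabla G(0)}/|\nabla G(0)|$. It follows that $|\nabla G(0)|\le2\operatorname{Re}G(0)$. With $G=F\circ\varphi_a$ this says $|\tilde\nabla F|\le2u$ on $B^n$.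

**Step 2: a differential inequality for $u^q$.** For $v=\operatorname{Re}G$ we have $\partial_jv=\frac12\partial_jG$ and $\partial_j\bar\partial_jv=0$, so $\Delta v^q=q(q-1)v^{q-2}|\nabla G|^2$. Again with $G=F\circ\varphi_a$ at $0$,
$$\tilde\Delta(u^q)=q(q-1)u^{q-2}|\tilde\nabla F|^2\le4q(q-1)u^q . \tag{10}$$

**Step 3: average over rotations.** Let $M(z)=\int_{U(n)}u^q(Uz)\,dU$ with Haar probability measure. It is smooth and radial, $M(r\zeta)=\int_{\partial B^n}u(r\eta)^q\,d\sigma(\eta)$, and $M(0)=u(0)^q$. Since $\tilde\Delta$ commutes with unitary maps, (10) gives $\tilde\Delta M\le4s(s+n)M$. Lemmas 4 and 3 finish the proof. $\square$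

The dimension enters through $s(s+n)=q(q-1)$. For $n=1$ the root is $s=q-1$ and nothing is gained, in agreement with Section 4. For $n\ge2$, $(q-1)(q-1+n)>q(q-1)$, so $s<q-1$.

## 7. Theorem A and the answer to the problem

*Proof of Theorem A.* Let $q=n+1+\alpha$. Proposition 5 is (2) with $\gamma=s$ and $C_0=4^s$. Proposition 2 gives, for every $\beta>s-1$, the boundedness of $C_\varphi$ with $\|C_\varphi\|^p\le C(n,\alpha,\beta)\Lambda^{n+1+\alpha}$.

For $\epsilon>0$, $\alpha+n-1-\epsilon>s-1$ holds exactly when $\epsilon<\varepsilon_0$, and $0<\varepsilon_0<n+\alpha$. So for every $\varphi$ and every $\epsilon\in(0,\varepsilon_0)$ the operator $C_\varphi:A^p_\alpha\to A^p_{\alpha+n-1-\epsilon}$ is bounded, and no $\varphi$ has the property in the problem. $\blacksquare$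

## 8. The slack in $\alpha$ gives compactness

Here compact means that the image of every bounded sequence has a convergent subsequence, also when $p<1$.

*Proof of the Corollary.* **Step 1: factor through a larger space.** The root $s(n,\cdot)$ is continuous, so for $\beta>s(n,\alpha)-1$ there is $\alpha'>\alpha$ with $\beta>s(n,\alpha')-1$. By Theorem A, $C_\varphi:A^p_{\alpha'}\to A^p_\beta$ is bounded. It remains to show that the inclusion $A^p_\alpha\subset A^p_{\alpha'}$ is compact.

**Step 2: extract a limit.** By (5) and (6) (with $\rho\to1$ in (6)), and since $K(w,u)\le\frac{1+|w|}{1-|w|}$, a bounded sequence in $A^p_\alpha$ is locally bounded. By Montel's theorem a subsequence $f_k$ converges locally uniformly to some $f$, and $f\in A^p_\alpha$ by Fatou. In particular $\|f_k-f\|_{A^p_\alpha}$ is bounded.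

**Step 3: control the mass near the boundary.** If $\alpha>-1$,
$$\int_{|z|>r}|f_k-f|^p\,dV_{\alpha'}\le(1-r^2)^{\alpha'-\alpha}\|f_k-f\|^p_{A^p_\alpha}.$$
If $\alpha=-1$ the same integral is at most $\|f_k-f\|^p_{H^p}\int_r^12n\rho^{2n-1}(1-\rho^2)^{\alpha'}\,d\rho$. Both tend to $0$ as $r\to1$, uniformly in $k$. On $|z|\le r$ the convergence is uniform, so $f_k\to f$ in $A^p_{\alpha'}$. Finally, $s<n+\alpha$ shows that $\beta=\alpha+n-1$ is included. $\blacksquare$

## 9. A monomial map that forces $\beta\ge\alpha+\frac{n-1}2$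

Let $g(z)=n^{n/2}z_1\cdots z_n$ and $\varphi=(g,0,\dots,0)$. By the inequality of arithmetic and geometric means, $|g(z)|\le|z|^n$, so $\varphi$ maps $B^n$ into $B^n$. On the sphere $|g|=1$ holds on the whole torus $|\zeta_j|=n^{-1/2}$, and $|g|$ falls off only quadratically away from it. For $n=2$ this is visible by hand: with $|\zeta_1|^2=\frac12+y$ we get $|g(\zeta)|=\sqrt{1-4y^2}$. So $g$ comes close to the boundary point $1$ on a large set, and we test this with functions that are large near $e_1=(1,0,\dots,0)$.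

*Proof of Theorem B.* **Step 1: the test functions.** Fix $m$ with $mp>n+1+\alpha$. For $0<\delta\le\frac12$ let $a=1-\delta$ and $k_a(w)=(1-aw_1)^{-m}$. By Rudin, Prop. 1.4.10, $\|k_a\|^p_{A^p_\alpha}\le C(1-a^2)^{n+1+\alpha-mp}$, also for $\alpha=-1$. Since $1-a^2\ge\delta$, this gives $\|k_a\|^p_{A^p_\alpha}\le C\delta^{\,n+1+\alpha-mp}$. Where $|1-g|<\delta$ we have $|1-ag|\le|1-g|+(1-a)|g|\le2\delta$, so $|k_a\circ\varphi|^p\ge(2\delta)^{-mp}$ there.

**Step 2: the set where $g$ is close to $1$.** We claim that, with $c>0$ independent of $\delta$,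
$$V_\beta\{|1-g|<\delta\}\ge c\,\delta^{\beta+1+\frac{n+1}2}\ (\beta>-1),\qquad\sigma\{\zeta:|1-g(\zeta)|<\delta\}\ge c\,\delta^{\frac{n+1}2}.$$
Write $z=\rho\zeta$ and $\zeta_j=\sqrt{x_j}\,e^{i\theta_j}$. Under $\sigma$ the vector $x$ is uniformly distributed on the simplex $x_j\ge0$, $\sum x_j=1$, and the $\theta_j$ are uniform, independent of each other and of $x$. (Indeed $\sigma$ is the law of $Z/|Z|$ for a standard complex Gaussian vector $Z$. The $|Z_j|^2$ are independent exponential variables, independent of the uniform phases, and normalizing such variables by their sum gives the uniform law on the simplex.) Impose three conditions.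

1. $x_j=\frac1n+y_j$ with $\sum y_j=0$ and $n|y|\le\sqrt{\delta/2}\le\frac12$. Since $\log(1+t)\ge t-t^2$ for $|t|\le\frac12$ and $\sum y_j=0$,
$$\prod_j(nx_j)^{1/2}\ge\exp\big(-\tfrac12n^2|y|^2\big)\ge1-\tfrac12n^2|y|^2\ge1-\tfrac\delta4 .$$
2. $\rho^n\ge1-\frac\delta4$.
3. $\sum_j\theta_j$ lies within $\frac\delta4$ of $2\pi\mathbb Z$.

Under 1 and 2, $1\ge|g|\ge(1-\frac\delta4)^2\ge1-\frac\delta2$. With 3, $|1-g|\le(1-|g|)+\frac\delta4\le\frac\delta2+\frac\delta4<\delta$.

The conditions are independent. Condition 1 is a ball of radius comparable to $\sqrt\delta$ in an $(n-1)$-dimensional set, so it has measure at least a constant times $\delta^{(n-1)/2}$. Condition 3 has probability $\frac{\delta}{4\pi}$. Condition 2 contains $\rho\ge1-\frac\delta{4n}$, since $(1-x)^{1/n}\le1-\frac xn$, and this interval has measure at least a constant times $\delta^{\beta+1}$ for $2n\rho^{2n-1}(1-\rho^2)^\beta\,d\rho$. Multiplying gives the first claim. On the sphere $\rho=1$, condition 2 is automatic, and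 the second follows.

**Step 3: compare.** Suppose $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded. For $\beta>-1$, Steps 1 and 2 give
$$\delta^{-mp+\beta+1+\frac{n+1}2}\le C'\,\delta^{\,n+1+\alpha-mp}\qquad(0<\delta\le\tfrac12).$$
For $\beta=-1$ the same holds: $k_a\circ\varphi$ is continuous on $\overline{B^n}$, so $\|k_a\circ\varphi\|^p_{H^p}$ is at least its integral over the sphere. Letting $\delta\to0$ we get $\beta+1+\frac{n+1}2\ge n+1+\alpha$, that is, $\beta\ge\alpha+\frac{n-1}2$. $\blacksquare$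

## 10. For $n\ge2$ the Schwarz–Pick bound cannot be an equality on an open set

In Proposition 5 the only inequality before the comparison was $|\tilde\nabla F|\le2u$. For holomorphic $F$ with $u=\operatorname{Re}F>0$ put
$$D_F=4u^2-|\tilde\nabla F|^2\ge0,\qquad\text{so that}\qquad\tilde\Delta(u^q)=q(q-1)\big(4u^q-u^{q-2}D_F\big). \tag{11}$$
Take for example $F=\frac{1+z_1}{1-z_1}$ and write $z=(z_1,z')$. Then $u=\frac{1-|z_1|^2}{|1-z_1|^2}$, and (8) gives
$$D_F=\frac{4(1-|z_1|^2)}{|1-z_1|^4}\Big[(1-|z_1|^2)-(1-|z|^2)\Big]=\frac{4(1-|z_1|^2)\,|z'|^2}{|1-z_1|^4}.$$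
For $n=1$ this is identically $0$. For $n\ge2$ it vanishes exactly on the complex line $z'=0$. So a pointwise inequality $\tilde\Delta(u^q)\le4\lambda'u^q$ with $\lambda'<q(q-1)$ is false in general, but we may hope for a gain *on average over a ball*. The first point is that $D_F$ cannot vanish on an open set.

**Lemma 6.** If $n\ge2$, there is no holomorphic $F:B^n\to\{\operatorname{Re}>0\}$ with $D_F\equiv0$ near $0$.

*Proof.* **Step 1: pass to the disc.** Suppose there is one, and let $f=\mu(F)$ with $\mu(w)=\frac{w-w_0}{w+\bar w_0}$, $w_0=F(0)$. Then $|f|<1$ and $f(0)=0$. From $|w+\bar w_0|^2-|w-w_0|^2=4\operatorname{Re}w\operatorname{Re}w_0$ we get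
$$|\mu'(w)|=\frac{2\operatorname{Re}w_0}{|w+\bar w_0|^2}=\frac{1-|\mu(w)|^2}{2\operatorname{Re}w}.$$
Hence $|\tilde\nabla f|=|\mu'(F)||\tilde\nabla F|=1-|f|^2$ near $0$, and by (8)
$$(1-|z|^2)\Big(\sum_j|\partial_jf|^2-\Big|\sum_jz_j\partial_jf\Big|^2\Big)=(1-|f|^2)^2\quad\text{near }0 . \tag{12}$$

**Step 2: normalize $f$ on a complex line.** At $0$, (12) gives $|\nabla f(0)|=1$. Equation (12) says $|\tilde\nabla f|=1-|f|^2$, which is preserved by unitary changes of variables, so we may assume $\nabla f(0)=(1,0,\dots,0)$. The function $z_1\mapsto f(z_1,0)$ maps the disc to the disc, fixes $0$ and has derivative $1$ there, so $f(z_1,0)=z_1$ by the Schwarz lemma. Now (12) at $(z_1,0)$ reads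
$$(1-|z_1|^2)\Big(1+\sum_{j\ge2}|\partial_jf(z_1,0)|^2-|z_1|^2\Big)=(1-|z_1|^2)^2,$$
so $\partial_jf(z_1,0)=0$ for $j\ge2$ and $z_1$ near $0$.

**Step 3: expand across the line.** By Step 2, $f(0,z')$ has no terms of degree $0$ or $1$ in $z'$. Also $\partial_1f(0,z')-1$ vanishes at $z'=0$, and so do its first derivatives, since $\partial_j\partial_1f(0)=\partial_1\big[\partial_jf(z_1,0)\big]_{z_1=0}=0$. Write homogeneous expansions
$$f(0,z')=Q+C+R+\cdots,\qquad\partial_1f(0,z')=1+q_2+q_3+\cdots$$
with $Q,C,R$ of degrees $2,3,4$ and $q_j$ of degree $j$. Let $\nabla'$ be the holomorphic gradient in $z'$. At $z_1=0$, Euler's identity gives $\sum_jz_j\partial_jf=2Q+3C+\cdots$, and (12) becomes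
$$(1-|z'|^2)\big(|1+q_2+\cdots|^2+|\nabla'(Q+C+R+\cdots)|^2-|2Q+3C+\cdots|^2\big)=(1-|Q+C+\cdots|^2)^2. \tag{13}$$

**Step 4: compare terms of equal bidegree in $(z',\bar z')$.** The terms of $|\nabla'(\cdots)|^2$ have bidegree at least $(1,1)$ in each entry. Those of $|2Q+\cdots|^2$ and of $|Q+\cdots|^2$ have bidegree at least $(2,2)$.

- Bidegree $(2,0)$: the left side contributes $q_2$, the right side $0$. So $q_2=0$.
- Bidegree $(1,1)$: the left side contributes $|\nabla'Q|^2-|z'|^2$, the right side $0$. So $|\nabla'Q|^2=|z'|^2$.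
- Bidegree $(1,2)$: only $\sum_j\partial_jQ\,\overline{\partial_jC}$ appears, so it is $0$. The expression $\sum_j\partial_jQ(a)\overline{\partial_jC(b)}$ is holomorphic in $a$, antiholomorphic in $b$, and vanishes for $a=b$. Hence it vanishes for all $a,b$ (polarization). By the previous item the linear map $\nabla'Q$ is an isometry of $\mathbb C^{n-1}$, hence onto. So $\nabla'C\equiv0$, and $C=0$.
- Bidegree $(2,2)$: the left side contributes $|q_2|^2+|\nabla'C|^2-4|Q|^2-|z'|^2|\nabla'Q|^2=-4|Q|^2-|z'|^4$. (The cross terms of $Q$ with $R$ have bidegree $(1,3)$ or $(3,1)$.) The right side contributes $-2|Q|^2$. So $-|z'|^4=2|Q|^2$.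

The last identity is impossible for $z'\ne0$, and such $z'$ exist because $n\ge2$. $\square$

The second point is that the gain is uniform over all $F$ and all balls of a fixed invariant size. Let
$$d\tau=(1-|z|^2)^{-n-1}\,dV,\qquad B_\rho=\{|z|<\rho\},\qquad E(a)=\varphi_a(B_{1/2})=\{x:|\varphi_a(x)|<\tfrac12\}.$$
By (1) and the Jacobian formula, $\tau$ is invariant under every $\varphi_a$. It is also invariant under unitary maps.

**Lemma 7.** Let $n\ge2$, $q>1$. There is $c=c(n,q)>0$ with $\int_{E(a)}u^{q-2}D_F\,d\tau\ge c\,u(a)^q$ for all $a\in B^n$ and all holomorphic $F$ with $u=\operatorname{Re}F>0$.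

*Proof.* **Step 1: normalize.** Since $D_{F\circ\varphi_a}=D_F\circ\varphi_a$ and $\tau$ is invariant, replacing $F$ by $F\circ\varphi_a$ reduces to $a=0$. Replacing $F$ by $(F-i\operatorname{Im}F(0))/u(0)$ divides both sides by $u(0)^q$, so we may take $F(0)=1$.

**Step 2: compactness.** Let $\mathcal P$ be the set of holomorphic $F:B^n\to\{\operatorname{Re}>0\}$ with $F(0)=1$. For $F\in\mathcal P$ the function $f=\frac{F-1}{F+1}$ satisfies $|f(z)|\le|z|$, so $|F(z)|=\big|\frac{1+f}{1-f}\big|\le\frac{1+|z|}{1-|z|}$, and by Montel's theorem sequences in $\mathcal P$ have locally uniformly convergent subsequences. A limit has $\operatorname{Re}F\ge0$ and $\operatorname{Re}F(0)=1$, so $\operatorname{Re}F>0$ by the minimum principle. Thus $\mathcal P$ is compact. On $B_{1/2}$ Harnack's inequality gives $u\ge\frac13$, and by (8) $D_F$ depends on $F$ and its first derivatives, which converge uniformly on $B_{1/2}$. So $F\mapsto\int_{B_{1/2}}u^{q-2}D_F\,d\tau$ is continuous on $\mathcal P$ and attains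 its minimum $c$.

**Step 3: the minimum is positive.** If it were $0$ for some $F$, then $D_F=0$ on $B_{1/2}$, since $u>0$ and $D_F\ge0$ is continuous. This contradicts Lemma 6. $\square$

## 11. Averaging over invariant balls lowers the exponent: Theorem C

We need an averaging operator that commutes with $\tilde\Delta$, and for this we need $\tilde\Delta$ to be symmetric.

**Lemma 8.** If $v,w$ are smooth on $B^n$ and $w$ has compact support, then $\int v\,\tilde\Delta w\,d\tau=\int w\,\tilde\Delta v\,d\tau$.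

*Proof.* By (7), $\tilde\Delta w\,d\tau=4\sum g_{jk}\,\partial_j\bar\partial_kw\,dV$ with $g_{jk}=(1-|z|^2)^{-n}(\delta_{jk}-z_j\bar z_k)$. We check that $g$ has zero divergence in each index. Since $\partial_j(1-|z|^2)^{-n}=n\bar z_j(1-|z|^2)^{-n-1}$ and $\sum_j\bar z_j(\delta_{jk}-z_j\bar z_k)=\bar z_k(1-|z|^2)$,
$$\sum_j\partial_jg_{jk}=n\bar z_k(1-|z|^2)^{-n}-n\bar z_k(1-|z|^2)^{-n}=0 .$$
The conjugate computation gives $\sum_k\bar\partial_kg_{jk}=0$. Integrating by parts twice,
$$4\int\sum v\,g_{jk}\,\partial_j\bar\partial_kw\,dV=-4\int\sum g_{jk}\,\partial_jv\,\bar\partial_kw\,dV=4\int\sum w\,g_{jk}\,\partial_j\bar\partial_kv\,dV. \qquad\square$$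

**Proposition 9.** Let $n\ge2$, $q>1$ and $s(s+n)=q(q-1)$, $s>0$. There are $s_*\in(0,s)$ and $C<\infty$, depending only on $n,q$, such that for all holomorphic $F$ with $u=\operatorname{Re}F>0$ and all $0\le r<1$
$$\int_{\partial B^n}u(r\zeta)^q\,d\sigma\le C\,u(0)^q(1-r^2)^{-s_*}.$$

*Proof.* **Step 1: an averaging operator that commutes with $\tilde\Delta$.** Fix a radial $\kappa\in C_c^\infty(B_{3/4})$ with $\kappa\ge0$ and $\kappa=1$ on $B_{1/2}$. Put $k(z,x)=\kappa(\varphi_z(x))$ and
$$Av(z)=\int v(x)\,k(z,x)\,d\tau(x).$$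
By (1), $|\varphi_z(x)|=|\varphi_x(z)|$, so $k(z,x)=\kappa(\varphi_x(z))$. By invariance, and because $\tilde\Delta\kappa$ is again radial,
$$\tilde\Delta_zk(z,x)=(\tilde\Delta\kappa)(\varphi_x(z))=(\tilde\Delta\kappa)(\varphi_z(x))=\tilde\Delta_xk(z,x).$$
For $z$ in a compact set, $k(z,\cdot)$ is supported in a fixed compact set, so $Av$ is smooth for smooth $v$ and we may differentiate under the integral. With Lemma 8, $\tilde\Delta Av=\int v\,\tilde\Delta_xk\,d\tau=A\tilde\Delta v$. Also $A$ commutes with unitary $U$: by (1) $|\varphi_z(U^{-1}x)|=|\varphi_{Uz}(x)|$, so $A(v\circ U)=(Av)\circ U$.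

**Step 2: $A(u^q)$ is comparable to $u^q$.** Let $K_0=\int\kappa\,d\tau$. Substituting $x=\varphi_z(y)$, $A(u^q)(z)=\int u(\varphi_z(y))^q\kappa(y)\,d\tau(y)$. On slices $u\circ\varphi_z$ is positive and harmonic on the unit disc, so for $|y|\le\frac34$ Harnack's inequality gives $\frac17u(z)\le u(\varphi_z(y))\le7u(z)$. Hence
$$7^{-q}K_0u^q\le A(u^q)\le7^qK_0u^q . \tag{14}$$

**Step 3: a strictly better differential inequality.** Since $k(z,\cdot)=1$ on $E(z)$, Lemma 7 and (14) give
$$A(u^{q-2}D_F)\ge c\,u^q\ge\frac c{7^qK_0}A(u^q).$$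
Apply $A$ to (11) and use Step 1:
$$\tilde\Delta A(u^q)=q(q-1)\big(4A(u^q)-A(u^{q-2}D_F)\big)\le4\lambda_*A(u^q),\qquad\lambda_*=q(q-1)\Big(1-\frac c{4\cdot7^qK_0}\Big).$$
Decreasing $c$ if necessary, we may assume $\lambda_*>0$. Let $s_*>0$ be the root of $s_*(s_*+n)=\lambda_*$. Since $\lambda_*<q(q-1)$, we have $s_*<s$.

**Step 4: compare and return to $u^q$.** Let $N(z)=\int_{U(n)}A(u^q)(Uz)\,dU$. It is smooth and radial, $\tilde\Delta N\le4\lambda_*N$, and $N(0)=A(u^q)(0)\le7^qK_0u(0)^q$. By Lemmas 4 and 3,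
$$N(z)\le4^{s_*}7^qK_0\,u(0)^q(1-|z|^2)^{-s_*}.$$
Averaging the left inequality in (14) over rotations, $\int_{\partial B^n}u(r\zeta)^q\,d\sigma\le7^qK_0^{-1}N(r)$, where $N(r)$ is the value of $N$ on $|z|=r$. Combining the two bounds gives the claim with $C=4^{s_*}7^{2q}$. $\square$

*Proof of Theorem C.* Let $q=n+1+\alpha$. Proposition 9 is (2) with $\gamma=s_*$, where $0<s_*<s$ and $s_*$ depends only on $n$ and $\alpha$. Proposition 2 gives, for every $\beta>s_*-1$ and every $\varphi$, the boundedness of $C_\varphi:A^p_\alpha\to A^p_\beta$ with $\|C_\varphi\|^p\le C\Lambda^{n+1+\alpha}$, where $C$ depends only on $n,\alpha,\beta$. $\blacksquare$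

In particular $\beta_c\le s_*-1<s-1$, which is the strict inequality in the bounds for $\beta_c$ stated in Section 2. The lower bound there is Theorem B.
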